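\title{A Preiss space that is not of class (S)}

\begin{abstract}
A Banach space is a Preiss space if the Clarke subgradient of every locally Lipschitz function can be recovered from Gâteaux derivatives on a dense set. It is of class (S) if every weak$^*$ usco from a Baire space into its dual has a generically continuous selection. We show in ZFC that a Preiss space need not be of class (S), and need not even be weak Asplund. To each $A\subseteq\omega_1$ we attach a tree of closed bounded subsets of $A$, the compact space $K_A$ of its paths, and the space $E_A=C(K_A)$. The space $E_A$ is Preiss exactly when $\omega_1\setminus A$ is stationary, and it is of class (S) exactly when $A$ is nonstationary. The Preiss property is obtained by finding a point of strong differentiability in a separable subspace given by a countable elementary submodel, and then reflecting all other directions into that subspace.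
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $E$ be a real Banach space, $U\subseteq E$ open and $f:U\to\mathbb R$ locally Lipschitz. We write $f'(x;h)$ for the two-sided derivative at $0$ of $\tau\mapsto f(x+\tau h)$, when it exists. The function $f$ is \emph{G\^ateaux differentiable} at $x$ if there is $\nabla f(x)\in E^*$ with $f'(x;h)=\langle\nabla f(x),h\rangle$ for all $h\in E$. At an arbitrary point $x\in U$ one still has
\[
f^\circ(x;h)=\limsup_{y\to x,\ \tau\downarrow0}\frac{f(y+\tau h)-f(y)}{\tau},
\]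
the largest slope in direction $h$ that is seen near $x$, and the \emph{Clarke subgradient}
\[
\partial f(x)=\{x^*\in E^*:\langle x^*,h\rangle\le f^\circ(x;h)\text{ for all }h\in E\}.
\]
For $f=|\cdot|$ on $\mathbb R$ we have $f^\circ(0;h)=|h|$ and $\partial f(0)=[-1,1]$, the convex hull of the derivatives $\pm1$ at nearby points. The first property we study asks that this description be always valid. The space $E$ is a \emph{Preiss space} if for every open $U\subseteq E$ and every locally Lipschitz $f:U\to\mathbb R$ there is a dense set $D\subseteq U$ of points of G\^ateaux differentiability of $f$ such that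
\begin{equation}\label{eq:preiss}
\partial f(x)=\bigcap_{\varepsilon>0}\overline{\operatorname{conv}}^{\,w^*}\{\nabla f(y):y\in D\cap B(x,\varepsilon)\}\qquad\text{for all }x\in U,
\end{equation}
where $\overline{\operatorname{conv}}^{\,w^*}$ is the weak$^*$ closed convex hull.

The second property concerns set-valued maps. A map $\Sigma:X\to2^{E^*}$ on a topological space $X$ is a \emph{weak$^*$ usco} if its values are nonempty and weak$^*$ compact and it is weak$^*$ upper semicontinuous, that is, $\{x:\Sigma(x)\subseteq W\}$ is open for every weak$^*$ open $W\subseteq E^*$. A subset of $X$ is \emph{generic} if it contains a dense $G_\delta$ subset of $X$. The space $E$ is \emph{of class (S)} if every weak$^*$ usco $\Sigma:X\to2^{E^*}$ on a Baire space $X$ has a selection $\sigma$, $\sigma(x)\in\Sigma(x)$, that is weak$^*$ continuous at each point of a generic subset of $X$.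

Recall that $E$ is \emph{Asplund} (\emph{weak Asplund}) if every continuous convex function on a nonempty open convex subset of $E$ is Fr\'echet (G\^ateaux) differentiable at each point of a generic subset of its domain. A norm is \emph{G\^ateaux smooth} if it is G\^ateaux differentiable off $0$, and \emph{rotund} if $\|x\|=\|y\|=\|(x+y)/2\|$ implies $x=y$. The following facts are known. By Preiss' theorem \cite{Preiss}, every Banach space with an equivalent G\^ateaux smooth norm is a Preiss space, and so is every Asplund space. Every Asplund space, and every Banach space whose dual norm is rotund, is a Preiss space of class (S). The question answered here comes from \cite{MCU}: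

\medskip
\centerline{\emph{Must a Preiss space be of class (S)?}}
\medskip

Convex functions show what is at stake. Let $g$ be continuous and convex on $E$. It is locally Lipschitz, so in a Preiss space it is G\^ateaux differentiable on a \emph{dense} set; in a space of class (S) it is G\^ateaux differentiable on a \emph{generic} set (Lemma~\ref{lem:convex}). A positive answer would therefore upgrade dense to generic. For a fixed direction $h$ the quotient $\tau^{-1}\bigl(g(x+\tau h)+g(x-\tau h)-2g(x)\bigr)$ is nonnegative, nondecreasing in $\tau>0$ and continuous in $x$, so the set $G_h$ of points where it tends to $0$ is a $G_\delta$ set, and $g$ is G\^ateaux differentiable exactly on $\bigcap_hG_h$. If $E$ is separable, countably many $h$ suffice, and dense does imply generic. This, with the two classes above in which both properties hold, suggests the answer yes. In a nonseparable space, however, $\bigcap_hG_h$ is an uncountable intersection, and it could be dense and yet small. The first uncountable ordinal carries sets with just this behavior,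 and we use them to show that the answer is no.

Give $\omega_1$ its order topology. A \emph{club} is a closed unbounded subset of $\omega_1$, and $A\subseteq\omega_1$ is \emph{stationary} if it meets every club. For $A\subseteq\omega_1$ let $T_A$ be the set of all nonempty closed bounded sets $t\subseteq A$ such that $\max t$ is an isolated point of $t$. Its elements are called \emph{nodes}, and $t\le t'$ means that $t$ is an initial segment of $t'$. A \emph{path} is a downward closed chain $s\subseteq T_A$, possibly empty. The set $K_A$ of all paths is a closed subset of $2^{T_A}$, hence a compact Hausdorff space. Let $E_A=C(K_A)$ with the supremum norm.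

\begin{theorem}\label{thm:main}
Let $A\subseteq\omega_1$.
\begin{enumerate}
\item[(1)] If $\omega_1\setminus A$ is stationary, then $E_A$ is a Preiss space.
\item[(2)] If $A$ is stationary, then $E_A$ is not of class (S). In fact, the set of points at which the continuous convex function $q(h)=\max_{K_A}h$ is G\^ateaux differentiable is not generic in $E_A$, so $E_A$ is not weak Asplund.
\end{enumerate}
\end{theorem}

There is a set $A$ such that $A$ and $\omega_1\setminus A$ are both stationary (Ulam, Solovay; see Lemma~\ref{lem:bistat}). This gives the answer.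

\begin{corollary}\label{cor:answer}
In ZFC there is a compact space $K$ such that $C(K)$ is a Preiss space that is neither of class (S) nor weak Asplund.
\end{corollary}

Both hypotheses in Theorem~\ref{thm:main} are sharp.

\begin{theorem}\label{thm:class}
Let $A\subseteq\omega_1$.
\begin{enumerate}
\item[(a)] $E_A$ is of class (S) if and only if $E_A$ is weak Asplund, if and only if $A$ is nonstationary.
\item[(b)] $E_A$ is a Preiss space if and only if every continuous convex function on $E_A$ is G\^ateaux differentiable on a dense set, if and only if $\omega_1\setminus A$ is stationary. If $\omega_1\setminus A$ is nonstationary, some continuous sublinear function on $E_A$ is nowhere G\^ateaux differentiable.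
\end{enumerate}
Thus $E_A$ is Preiss and not of class (S) exactly when $A$ and $\omega_1\setminus A$ are both stationary.
\end{theorem}

Section~\ref{sec:tools} collects the tools, and Section~\ref{sec:tree} describes the tree and shows the role of $A$ on the function $q$. Part (2) of Theorem~\ref{thm:main} is proved in Section~\ref{sec:stat}. Part (1) takes three sections: Section~\ref{sec:model} shows the reflection argument in $c_0(\omega_1)$, Section~\ref{sec:preiss} proves the differentiability theorem that it calls for, and Section~\ref{sec:costat} combines the two. Section~\ref{sec:class} proves Theorem~\ref{thm:class}.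

\section{Tools}\label{sec:tools}

\subsection{Convex functions}

For a continuous convex function $g$ on an open convex set $U\subseteq E$, let $\partial^{\mathrm c}g(x)$ be the set of $x^*\in E^*$ with $\langle x^*,y-x\rangle\le g(y)-g(x)$ for all $y\in U$. It is a textbook fact that $g$ is locally Lipschitz and that $\partial^{\mathrm c}g(x)\ne\emptyset$.

\begin{lemma}\label{lem:convex}
Every Banach space of class (S) is weak Asplund.
\end{lemma}

\begin{proof}
Let $g$ be continuous and convex on a nonempty open convex set $U$, which is a Baire space. The map $\partial^{\mathrm c}g$ is a weak$^*$ usco. Indeed, if $g$ is $L$-Lipschitz near $x$, then for $y$ near $x$ the weak$^*$ closed set $\partial^{\mathrm c}g(y)$ lies in the ball of radius $L$, so it is weak$^*$ compact. If upper semicontinuity failed at $x$, there would be a weak$^*$ open $W\supseteq\partial^{\mathrm c}g(x)$, points $x_n\to x$ and $x_n^*\in\partial^{\mathrm c}g(x_n)\setminus W$. The bounded sequence $(x_n^*)$ has a weak$^*$ cluster point $x^*\notin W$, and the inequalities $\langle x_n^*,y-x_n\rangle\le g(y)-g(x_n)$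 pass to the cluster point and give $x^*\in\partial^{\mathrm c}g(x)\subseteq W$, a contradiction.

Let $\sigma$ be a selection of $\partial^{\mathrm c}g$ that is weak$^*$ continuous at $x$. For $k\in E$ and small $\tau\ne0$, the subgradient inequalities at $x$ and at $x+\tau k$ give
\[
\tau\langle\sigma(x),k\rangle\le g(x+\tau k)-g(x)\le\tau\langle\sigma(x+\tau k),k\rangle .
\]
The difference quotient lies between $\langle\sigma(x),k\rangle$ and $\langle\sigma(x+\tau k),k\rangle$, so $g'(x;k)=\langle\sigma(x),k\rangle$. Hence $g$ is G\^ateaux differentiable wherever $\sigma$ is weak$^*$ continuous.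
\end{proof}

\begin{lemma}\label{lem:max}
Let $K$ be compact Hausdorff and $K'\subseteq K$ nonempty and closed. The function $q'(h)=\max_{K'}h$ on $C(K)$ is sublinear and $1$-Lipschitz, and it is G\^ateaux differentiable at $h$ if and only if $h|_{K'}$ attains its maximum at exactly one point.
\end{lemma}

\begin{proof}
The first claim holds because $q'$ is a maximum of linear functionals of norm one. If $s\in K'$ is a maximum point of $h|_{K'}$, then $q'(h+\tau k)-q'(h)\ge\tau k(s)$ for all $\tau\in\mathbb R$, so $(q')'(h;k)$, if it exists, equals $k(s)$. Two maximum points are separated by some $k$, which excludes differentiability. Let $s$ be the only maximum point, and let $s_\tau$ be a maximum point of $(h+\tau k)|_{K'}$. Then $\tau k(s)\le q'(h+\tau k)-q'(h)\le\tau k(s_\tau)$, and $h(s_\tau)\ge q'(h)-2|\tau|\,\|k\|$. Every cluster point of $s_\tau$ as $\tau\to0$ is a maximum point of $h|_{K'}$, so $s_\tau\to s$ by compactness, and the derivative is $k(s)$.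
\end{proof}

\subsection{Dual norms and measures}

We use three facts; lsc stands for lower semicontinuous.
\begin{enumerate}
\item[(N1)] If $|\cdot|_*$ is an equivalent norm on $F^*$ that is weak$^*$ lsc, then its unit ball is weak$^*$ closed and convex, and by the Hahn--Banach theorem in $(F^*,w^*)$ it is the dual norm of the equivalent norm $p(x)=\sup\{\mu(x):|\mu|_*\le1\}$ on $F$. Suprema, and sums of nonnegative terms, of weak$^*$ lsc functions are weak$^*$ lsc.
\item[(N2)] For a seminorm $n$ put $Q_n(\mu,\nu)=2n(\mu)^2+2n(\nu)^2-n(\mu+\nu)^2$. The triangle inequality gives $Q_n(\mu,\nu)\ge(n(\mu)-n(\nu))^2\ge0$. If $n=|\ell|$ with $\ell$ linear, then $Q_n(\mu,\nu)=\ell(\mu-\nu)^2$. If $n^2=\sum_in_i^2$, then $Q_n=\sum_iQ_{n_i}$.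
\item[(N3)] For $K$ compact, $C(K)^*$ is the space of signed Radon measures $\mu$ with norm $|\mu|(K)$. If $V\subseteq K$ is clopen, then $|\mu|(V)=\sup\{\mu(g1_V):\|g\|\le1\}$, so $\mu\mapsto|\mu|(V)$ is a weak$^*$ lsc seminorm.
\end{enumerate}

\subsection{Stationary sets and elementary submodels}

The intersection of countably many clubs is a club, and stationary sets are unbounded. The set $\omega_1\setminus A$ is nonstationary exactly when $A$ contains a club.

\begin{lemma}[Ulam, Solovay]\label{lem:bistat}
There is $A\subseteq\omega_1$ such that $A$ and $\omega_1\setminus A$ are both stationary.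
\end{lemma}

\begin{proof}
Otherwise, for every $A$ one of $A$, $\omega_1\setminus A$ contains a club. Fix an injection $\alpha\mapsto r_\alpha$ of $\omega_1$ into $\{0,1\}^\omega$. For each $n$ there is a club $C_n$ on which $r_\alpha(n)$ is constant. Then $r_\alpha$ is constant on the uncountable set $\bigcap_nC_n$, a contradiction.
\end{proof}

In both parts of Theorem~\ref{thm:main} we need a countable family of nodes, vectors and antichains that is closed under all the choices that the proof makes, and whose height in $\omega_1$ lies in a prescribed stationary set. Countable elementary submodels provide such families. Let $\theta$ be a regular cardinal so large that $H(\theta)$, the collection of sets whose transitive closure has size less than $\theta$, contains $\omega_1$, $\mathbb R$, $T_A$, $E_A$ and all real functions on subsets of $E_A$. The statements used below quantify only over elements of such sets, so they hold in $H(\theta)$ exactly when they are true. A set $M\subseteq H(\theta)$ is an \emph{elementary submodel}, $M\prec H(\theta)$,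 if the following holds.
\begin{enumerate}
\item[(M1)] If $\phi$ is a formula of set theory, $a_1,\dots,a_n\in M$, and $H(\theta)$ satisfies $\exists v\,\phi(v,a_1,\dots,a_n)$, then a witness $v$ can be found in $M$.
\end{enumerate}
In particular, an object that is uniquely described from elements of $M$ belongs to $M$. Thus $\omega\cup\mathbb Q\subseteq M$, $\omega_1\in M$, and finite subsets of $M$ are elements of $M$. Let $M$ be countable.
\begin{enumerate}
\item[(M2)] If $a\in M$ is countable, then $a\subseteq M$: if $a\neq\emptyset$, some surjection $e:\omega\to a$ lies in $M$, and $e(n)\in M$ for each $n$.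
\item[(M3)] $\delta=M\cap\omega_1$ is a countable limit ordinal: if $\alpha\in M\cap\omega_1$, then $\alpha\subseteq M$ by (M2) and $\alpha+1\in M$. If $Z\in M$ is an unbounded subset of $\omega_1$, then $Z\cap\delta$ is unbounded in $\delta$ by (M1).
\item[(M4)] If $Z\subseteq\omega_1$ is stationary and $a_1,\dots,a_n\in H(\theta)$, there is a countable $M\prec H(\theta)$ with $a_1,\dots,a_n\in M$ and $M\cap\omega_1\in Z$.
\end{enumerate}
For (M4), use the L\"owenheim--Skolem theorem to build countable $M_\xi\prec H(\theta)$, $\xi<\omega_1$, with $a_1,\dots,a_n\in M_0$, $M_\xi\in M_{\xi+1}$, and unions at limit stages. Then $M_\xi\subseteq M_{\xi+1}$ by (M2), and $\delta_\xi=M_\xi\cap\omega_1$ belongs to $M_{\xi+1}$. So $\xi\mapsto\delta_\xi$ is strictly increasing and continuous, its range is a club, and some $\delta_\xi$ lies in $Z$.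

\section{The tree, its paths and the maximum function}\label{sec:tree}

Write $T=T_A$, $K=K_A$. A point $\gamma$ of a set $t\subseteq\omega_1$ is isolated in $t$ if $t\cap\gamma=\emptyset$ or $\sup(t\cap\gamma)<\gamma$. An initial segment of a node $t$ that is itself a node has the form $t\cap(\gamma+1)$, where $\gamma$ is its maximum. Hence
\begin{equation}\label{eq:pred}
\{u\in T:u\le t\}=\{t\cap(\gamma+1):\gamma\text{ is an isolated point of }t\},
\end{equation}
a countable well-ordered set, and $T$ is a tree. For $t\in T$ let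
\[
V_t=\{s\in K:t\in s\},\qquad x_t=1_{V_t}\in E_A .
\]
The set $V_t$ is clopen, and it is nonempty because it contains the path \eqref{eq:pred}. If $t\le t'$ then $V_{t'}\subseteq V_t$; if $t,t'$ are incomparable then $V_t\cap V_{t'}=\emptyset$. So $x_tx_{t'}\in\{0,x_t,x_{t'}\}$, and the $x_t$ separate the points of $K$. By the Stone--Weierstrass theorem the \emph{rational simple functions} $q_0+\sum_{p\in P}q_px_p$, with $P\subseteq T$ finite and rational coefficients, are dense in $E_A$. We call $P$ the set of \emph{nodes} of the function; its value at $s$ depends only on $s\cap P$. Taking the union of the sets of nodes along an approximating sequence, we see that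
\begin{equation}\label{eq:countable}
\text{for each }h\in E_A\text{ there is a countable }P\subseteq T\text{ such that }s\cap P=s'\cap P\text{ implies }h(s)=h(s').
\end{equation}
When a rational simple function is chosen in a submodel $M$, we choose its nodes and coefficients in $M$ by (M1). Conversely, if $(x_t)_{t\in T}\in M$, a rational simple function with nodes in $M$ belongs to $M$.

The set $A$ enters through one question: when can a path be continued?

\begin{lemma}\label{lem:extend}
Let $s$ be a nonempty path and $c=\bigcup s$.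
\begin{enumerate}
\item[(a)] If $s$ is countable and $\gamma=\sup c\in A$, then for every $\alpha\in A$ with $\alpha>\gamma$ the set $w_\alpha=c\cup\{\gamma,\alpha\}$ is a node, $w_\alpha\notin s$, and $s\cup\{w_\alpha\}$ is a path.
\item[(b)] If $s$ is properly contained in a path, then $s$ is countable and $\sup c\in A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $t,t'\in s$, then $t'\subseteq t$ or $t'$ end-extends $t$; hence $c\cap(\max t+1)=t$. Put $\bar c=c\cup\{\gamma\}\subseteq A$. A limit point $\beta$ of $\bar c$ satisfies $\beta\le\gamma$, and if $\beta<\gamma$ there is $t\in s$ with $\max t>\beta$, so $\beta$ is a limit point of $t$ and $\beta\in t$. Thus $\bar c$ is closed, $\alpha$ is isolated in $w_\alpha=\bar c\cup\{\alpha\}$, and $w_\alpha$ is a node lying above every $t\in s$. It is not in $s$, since $\alpha\notin c$. By \eqref{eq:pred}, a proper predecessor of $w_\alpha$ is $\bar c\cap(\beta+1)$ with $\beta$ isolated in $\bar c$. If $\gamma\notin c$, then $\gamma$ is a limit point of $c$; so in any case $\beta\in c$, say $\beta\in t\in s$.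 Then $\bar c\cap(\beta+1)=t\cap(\beta+1)\le t$ belongs to $s$.

(b) Let $s\subsetneq s'$ and $w\in s'\setminus s$. Each $t\in s$ is comparable with $w$, and $w\le t$ would give $w\in s$. So $s$ consists of predecessors of $w$, it is countable, $c\subseteq w$, and $\sup c\in w\subseteq A$ since $w$ is closed.
\end{proof}

The next lemma says that a simple function takes each of its values on a whole cone $V_t$.

\begin{lemma}\label{lem:cone}
Let $s$ be a path and $P\subseteq T$ finite. Let $u$ be the largest element of $s\cap P$, or $u=\emptyset$ if $s\cap P=\emptyset$. For all but finitely many $\alpha\in A$ lying above all elements of $u$, the node $t=u\cup\{\alpha\}$ has the property that $s'\cap P=s\cap P$ for every $s'\in V_t$.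
\end{lemma}

\begin{proof}
The proper predecessors of $t$ are the nodes $p\le u$ (there are none if $u=\emptyset$). If $t\le p$ then $\alpha=\min(p\setminus u)$, so each $p\in P$ satisfies $t\le p$ for at most one $\alpha$. Discard these $\alpha$, and let $s'\in V_t$. If $p\in s'\cap P$, then $p$ is comparable with $t$ and $t\not\le p$, so $p\le u$ and $p\in s$. If $p\in s\cap P$, then $p\le u<t$ and $p\in s'$.
\end{proof}

\begin{example}\label{ex:max}
Let $A$ be unbounded with $\omega_1\setminus A$ stationary. We show by hand that $q(h)=\max_Kh$ is G\^ateaux differentiable on a dense set. Let $g$ be a rational simple function and $\varepsilon>0$. Lemma~\ref{lem:cone}, applied to a maximum point of $g$, gives a node $t$ with $g=\max g$ on $V_t$. The limit points of $A$ form a club, so there is a limit point $\delta>\max t$ of $A$ with $\delta\notin A$. Choose $\max t<\alpha_1<\alpha_2<\cdots$ in $A$ with supremum $\delta$, and put $t_n=t\cup\{\alpha_1,\dots,\alpha_n\}$ and $h=g+\varepsilon\sum_{n\ge1}2^{-n}x_{t_n}$. Then $\|h-g\|\le\varepsilon$, $h\le\max g+\varepsilon$,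 and equality holds exactly at the paths that contain all $t_n$, that is, contain the path $s_\infty=\{p:p\le t_n\text{ for some }n\}$. Since $\sup\bigcup s_\infty=\delta\notin A$, Lemma~\ref{lem:extend}(b) shows that $s_\infty$ is the only such path, and Lemma~\ref{lem:max} applies. Had we taken $\delta\in A$, Lemma~\ref{lem:extend}(a) would give uncountably many maximum points.
\end{example}

So differentiability of $q$ at the limit of such a construction is decided by whether one ordinal $\delta$ lies in $A$. To obtain a dense set of differentiability points we are free to aim at $\delta\notin A$. A generic set would have to force $\delta\notin A$ by means of countably many dense open sets, and the next section shows that these cannot do so when $A$ is stationary.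

\section{Stationary $A$: no generic differentiability}\label{sec:stat}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
A dense $G_\delta$ set is the intersection of dense open sets $O_1,O_2,\dots\subseteq E_A$. By Lemmas~\ref{lem:max} and~\ref{lem:convex} it suffices to find $h\in\bigcap_nO_n$ with more than one maximum point. We repeat the construction of Example~\ref{ex:max}, entering $O_n$ at step $n$. The difficulty is that $O_n$ dictates in part where the branch goes, and may push it past any ordinal fixed in advance. It cannot push it out of a submodel that contains $O_n$. So use (M4) to fix a countable $M\prec H(\theta)$ containing $A$, $T$, $E_A$, $(x_t)_{t\in T}$, $(O_n)_n$ with $\delta=M\cap\omega_1\in A$, and fix ordinals $\delta_n\uparrow\delta$, $\delta_n<\delta$. Each $O_n$ is in $M$, and $A\cap\delta$ is unbounded in $\delta$ by (M3).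

We construct rational simple functions $h_n\in M$, nodes $t_0<t_1<\cdots$ in $M$ and rationals $\varepsilon_n>0$ such that $h_n$ is constant on $V_{t_n}$ with value $m_n=\max h_n$. Start with $h_0=0$, $t_0=\{\alpha\}$ for some $\alpha\in A\cap\delta$, and $\varepsilon_0=1$. Given stage $n$, first raise $h_n$ on the cone, so that the maximum of every nearby function stays in the cone: let $h_n'=h_n+\frac{\varepsilon_n}2x_{t_n}\in M$. Since $O_{n+1}$ is dense and open, it contains a rational simple $g$ with $\|g-h_n'\|<\varepsilon_n/8$, and by (M1) we take $g$ and its set of nodes $P$ in $M$. On $V_{t_n}$ we have $g>m_n+\frac38\varepsilon_n$, and off $V_{t_n}$ we have $g<m_n+\frac18\varepsilon_n$. So $g$ attains its maximum at a path $s\ni t_n$. Apply Lemma~\ref{lem:cone} to $s$ and $P\cup\{t_n\}\subseteq M$. The node $u$ lies in $M$ and $u\ge t_n$, so $\max u<\delta$, and we can choose an admissible $\alpha\in A\cap\delta$ with $\alpha>\delta_n$. Then $t_{n+1}=u\cup\{\alpha\}\in M$, and $g=g(s)=\max g$ on $V_{t_{n+1}}$. Put $h_{n+1}=g$, and choose a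 rational $\varepsilon_{n+1}\le\varepsilon_n/4$ such that the closed ball of radius $2\varepsilon_{n+1}$ about $h_{n+1}$ lies in $O_{n+1}$.

Since $\|h_{n+1}-h_n\|<\frac58\varepsilon_n$, the sequence converges to some $h$ with $\|h-h_n\|\le\sum_{k\ge n}\varepsilon_k\le\frac43\varepsilon_n$, so $h\in\bigcap_nO_n$. If $s'\in\bigcap_nV_{t_n}$, then $h(s')=\lim m_n=\max h$. One such path is $s_\infty=\{p\in T:p\le t_n\text{ for some }n\}$. It is countable, and $\sup\bigcup s_\infty=\delta$ because $\delta_n<\max t_{n+1}<\delta$. As $\delta\in A$ and $A$ is unbounded, Lemma~\ref{lem:extend}(a) gives a second path $s_\infty\cup\{w_\alpha\}$ in $\bigcap_nV_{t_n}$.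
\end{proof}

\section{Reflecting directions: the model case $c_0(\omega_1)$}\label{sec:model}

When $A$ and its complement are both stationary, $E_A$ is not of class (S), so it is not Asplund and has no equivalent norm with rotund dual norm. We do not renorm $E_A$. Given a Lipschitz function $f$, we take a submodel $M\ni f$, find a point $x$ of differentiability inside the separable subspace $F$ generated by $M$, and show that $f$ is differentiable at $x$ in all directions of the large space. The following two examples show which kind of differentiability in $F$ makes this possible. Let $e_\alpha$ be the unit vectors of $c_0(\omega_1)$, let $M\prec H(\theta)$ be countable, $\delta=M\cap\omega_1$, and let $F=c_0(\delta)$ be the subspace of vectors vanishing at all $\alpha\ge\delta$.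

\begin{example}\label{ex:reflect}
Let $f\in M$ be an $L$-Lipschitz function on $c_0(\omega_1)$, $x\in F$ and $\mu\in F^*=\ell_1(\delta)$. Assume that for every injective sequence $(\alpha_l)$ in $\delta$
\[
\lim_{\tau\to0}\ \sup_l\ \Bigl|\frac{f(x+\tau e_{\alpha_l})-f(x)}{\tau}-\mu(e_{\alpha_l})\Bigr|=0 .
\]
Then $f'(x;e_\beta)=0$ for every $\beta\ge\delta$. Otherwise there are rationals $\eta>0$ and $0\ne\tau_l\to0$ with $|f(x+\tau_le_\beta)-f(x)|>3\eta|\tau_l|$. The point $x$ need not lie in $M$, so choose $x_l$ with finite support in $\delta$, rational coordinates and $2L\|x_l-x\|\le\eta|\tau_l|$; then $x_l\in M$. The set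
\[
Z_l=\{\alpha<\omega_1:|f(x_l+\tau_le_\alpha)-f(x_l)|>2\eta|\tau_l|\}
\]
belongs to $M$ and contains $\beta\notin M$. For finite $Q\subseteq M$ the statement ``$Z_l\setminus Q\ne\emptyset$'' is witnessed by $\beta$, hence by an element of $M$. So we can pick distinct $\alpha_l\in Z_l\cap\delta$, and $|f(x+\tau_le_{\alpha_l})-f(x)|>\eta|\tau_l|$. This contradicts the assumption, because $\mu(e_{\alpha_l})\to0$.
\end{example}

\begin{example}\label{ex:gateaux}
G\^ateaux differentiability of $f|_F$ is not enough. Let
\[
f(y)=\sup_{\alpha<\omega_1}\Bigl(|y_\alpha|-3\sup_{\gamma>\alpha}|y_\gamma|\Bigr)^+,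
\]
a $4$-Lipschitz function that belongs to $M$. Let $\delta_1<\delta_2<\cdots$ have supremum $\delta$ and $x=\sum_nn^{-1}e_{\delta_n}\in F$. For $\alpha<\delta$ let $n=n(\alpha)$ be least with $\delta_n>\alpha$; then $|x_\alpha|\le2/n$. For $g\in F$ the $\alpha$th term at $y=x+\tau g$ is at most $\bigl(-1/n+|\tau|(|g_\alpha|+3|g_{\delta_n}|)\bigr)^+$, and the terms with $\alpha\ge\delta$ vanish. Given $\eta>0$, the inequality $|g_\alpha|+3|g_{\delta_{n(\alpha)}}|>\eta$ involves only finitely many values of $n(\alpha)$, since $g\in c_0$, and the corresponding terms vanish for small $\tau$. So $f(x)=0$ and $0\le f(x+\tau g)\le\eta|\tau|$ for small $\tau$: the function $f|_F$ is G\^ateaux differentiable at $x$. But $f(x+\tau e_\beta)=|\tau|$ for $\beta\ge\delta$.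
\end{example}

A bad direction outside $M$ thus reflects to a sequence of directions inside $M$, a new one at each scale $\tau_l$, and the derivative in $F$ has to be uniform along such sequences. Section~\ref{sec:preiss} provides points with a derivative that is uniform on a prescribed family of bounded sets, given a norm that is smooth in the same sense. In $E_A$ a second difficulty appears. For distinct nodes $t_l$ the numbers $\mu(x_{t_l})$ need not tend to $0$: take $t_l$ increasing along a path $s$ and $\mu$ the point mass at $s$. They do tend to $0$ if the sets $V_{t_l}$ are disjoint, so the reflected nodes must be separated by an antichain that belongs to $M$. This is where $\delta\notin A$ will be used (Lemma~\ref{lem:anti}).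

\section{A differentiability theorem of Preiss type}\label{sec:preiss}

In this section no tree appears, and $t$ denotes a real number. Let $F$ be a Banach space and $\mathcal B$ a family of bounded subsets of $F$ that contains all singletons. A function $g$ defined near $x$ is \emph{$\mathcal B$-differentiable} at $x$ with derivative $x^*\in F^*$ if
\[
\lim_{\tau\to0}\ \sup_{b\in B}\ \Bigl|\frac{g(x+\tau b)-g(x)}{\tau}-x^*(b)\Bigr|=0\qquad\text{for all }B\in\mathcal B .
\]
Singletons alone give G\^ateaux differentiability. The following is the version of Preiss' theorem \cite{Preiss} that we need.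

\begin{theorem}\label{thm:bdiff}
Let $p$ be an equivalent norm on $F$ that is $\mathcal B$-differentiable at every point of $F\setminus\{0\}$. Let $f:F\to\mathbb R$ be Lipschitz, suppose that $f'(z;h_0)$ exists, and let $\varepsilon>0$. Then there is $x$ with $\|x-z\|<\varepsilon$ at which $f$ is $\mathcal B$-differentiable with a derivative $x^*$ satisfying $x^*(h_0)>f'(z;h_0)-\varepsilon$.
\end{theorem}

The idea is to maximize $\Psi(y,v)=f'(y;v)-\varphi(v)$ over points $y$ and directions $v$, where $\varphi$ is a smooth penalty that keeps $v$ near $h_0$. Suppose $(x,e)$ is a maximizer and $x^*$ is the derivative of $\varphi$ at $e$. If $f$ has a derivative at $x$, it must be $x^*$, since $v\mapsto\Psi(x,v)$ is maximal at $e$. If $f(x+\tau b)-f(x)$ differs from $\tau x^*(b)$ by more than $\xi|\tau|$, replace the line $x+te$ on $[-|\tau|/s,|\tau|/s]$ by the two segments through $x+\tau b$, with directions $e\pm sb$. On one of them the mean slope of $f$, corrected by $x^*$, exceeds the slope along the line by about $\xi s$, while the corrected penalty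 grows by $o(s)$. So some pair on the broken line beats $(x,e)$.

The difficulty is that a maximizer need not exist, and directional derivatives do not survive limits: for $f=|\cdot|$ on $\mathbb R$ we have $f'(1/n;1)=1$, while $f'(0;1)$ does not exist. We therefore let a pair compete only if its increments are close to those of the current pair \emph{at all scales}, with an error controlled by its gain. The better pair on the broken line must then be found among such pairs. This is the content of the following lemma. We recall the Hardy--Littlewood inequality: for $\phi\in L^2(\mathbb R)$ and $\phi^\star(\tau)=\sup_{I\ni\tau}|I|^{-1}\int_I|\phi|$, the supremum taken over bounded intervals, $\int(\phi^\star)^2\le C_0\int\phi^2$ with an absolute constant $C_0$. We also use that a Lipschitz function on $\mathbb R$ is differentiable almost everywhere and is the integral of its derivative.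

\begin{lemma}\label{lem:line}
There is an absolute constant $C\ge2$ with the following property. Let $\psi:\mathbb R\to\mathbb R$ be $\Lambda$-Lipschitz, $\Lambda>0$, and differentiable at $0$, and let $\beta>0$. There is $t_*>0$ such that whenever $0<r<t_*$, $\Phi$ is $\Lambda$-Lipschitz, $\Phi=\psi$ off $(-r,r)$ and $|\Phi(0)-\psi(0)|\ge\beta r$, there is $u$ with $0<|u|<r$ such that $\Phi'(u)$ exists, $\rho:=\Phi'(u)-\psi'(0)\ge\beta/32$, and
\[
|\Phi(u+t)-\Phi(u)-\psi(t)+\psi(0)|\le C\sqrt{\Lambda\rho}\,|t|\qquad(t\in\mathbb R).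
\]
\end{lemma}

\begin{proof}
Subtract a constant so that $\psi(0)=0$, and put $a=\psi'(0)$. The hypotheses on $\Phi$ force $\beta r\le|\Phi(0)-\Phi(r)|+|\psi(r)-\psi(0)|\le2\Lambda r$, so we may assume $\beta\le2\Lambda$. Put $\lambda=\beta/(48\Lambda)<1$. Choose $0<\sigma\le\beta/32$ with $2\sigma+2\sigma/\lambda\le\sqrt{\Lambda\beta/32}$, then $t_0>0$ with $|\psi(t)-at|\le\sigma|t|$ for $|t|\le t_0$, then $0<t_*\le t_0/4$ with $8\Lambda t_*/t_0\le\sqrt{\Lambda\beta/32}$.

\emph{The bump.} Let $r$, $\Phi$ be given. Let $\ell$ be the affine function that agrees with $\Phi(t)-at$ at $t=\pm r$. There $|\Phi(t)-at|=|\psi(t)-at|\le\sigma r$, so $|\ell|\le\sigma r$ on $[-r,r]$ and $|\ell'|\le\sigma\le\Lambda$. Let $g(t)=\Phi(t)-at-\ell(t)$ on $[-r,r]$ and $g=0$ elsewhere. As $|a|\le\Lambda$, $g$ is $3\Lambda$-Lipschitz, and $|g(0)|\ge\beta r-\sigma r\ge\beta r/2$. Since $\int g'=0$ and $\int|g'|\ge2|g(0)|$,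
\[
m:=\int(g')^+=\tfrac12\int|g'|\ge\beta r/2 .
\]

\emph{The point $u$.} The function $g^\sharp(\tau)=\sup_{t\ne0}|g(\tau+t)-g(\tau)|/|t|$ is lsc and $g^\sharp\le(g')^\star$, so
\[
\int(g^\sharp)^2\le C_0\int|g'|^2\le C_0\cdot3\Lambda\cdot2m=6C_0\Lambda m .
\]
We want $u$ away from $\pm r$, with $g'(u)$ large and $g^\sharp(u)^2$ at most a multiple of $g'(u)$. Let $G$ be the set of $\tau$ with $|\tau|\le(1-\lambda)r$ at which $g'(\tau)$ exists and $g'(\tau)\ge\beta/16$. The integral of $(g')^+$ over $(1-\lambda)r<|\tau|\le r$ is at most $2\lambda r\cdot3\Lambda=\beta r/8\le m/4$, and over $\{g'<\beta/16\}\cap[-r,r]$ it is at most $2r\cdot\beta/16\le m/4$. So $\int_Gg'\ge m/2>0$, and $G$ has positive measure. If $(g^\sharp)^2>12C_0\Lambda g'$ almost everywhere on $G$, then $\int(g^\sharp)^2>6C_0\Lambda m$, which is false. Hence $g^\sharp(u)^2\le12C_0\Lambda g'(u)$ on a subset of $G$ of positive measure; fix such $u\ne0$. As $|u|<r$, $\Phi'(u)=a+g'(u)+\ell'$ exists, and $\rho=g'(u)+\ell'\ge\beta/16-\sigma\ge\beta/32\ge\sigma$. Therefore $g'(u)\le\rho+\sigma\le2\rho$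 and $g^\sharp(u)\le\sqrt{24C_0\Lambda\rho}$.

\emph{The increments.} Let $\mathcal E(t)=\Phi(u+t)-\Phi(u)-\psi(t)$. If $|u+t|\le r$, then $|t|\le2r\le t_0$ and $\mathcal E(t)=g(u+t)-g(u)+\ell't-(\psi(t)-at)$, so $|\mathcal E(t)|\le(g^\sharp(u)+2\sigma)|t|$.

If $|u+t|>r$ and $|t|\le t_0/2$, then $|t|\ge\lambda r$, $|u+t|\le r+|t|\le t_0$ and $g(u+t)=0$. From $\Phi(u+t)=\psi(u+t)$ and $\Phi(u)=au+g(u)+\ell(u)$ we get
\[
\mathcal E(t)=[\psi(u+t)-a(u+t)]+[g(u+t)-g(u)]-\ell(u)-[\psi(t)-at],
\]
so $|\mathcal E(t)|\le\sigma(r+|t|)+g^\sharp(u)|t|+\sigma r+\sigma|t|\le(g^\sharp(u)+2\sigma+2\sigma/\lambda)|t|$.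

If $|t|>t_0/2\ge2r$, then $|u+t|>r$, and $|\Phi(u)|\le|\Phi(u)-\Phi(r)|+|\psi(r)|\le3\Lambda r$. So $|\mathcal E(t)|\le|\psi(u+t)-\psi(t)|+|\Phi(u)|\le4\Lambda r\le8\Lambda(t_*/t_0)|t|$.

Since $\sqrt{\Lambda\beta/32}\le\sqrt{\Lambda\rho}$, in all cases $|\mathcal E(t)|\le(\sqrt{24C_0}+1)\sqrt{\Lambda\rho}\,|t|$. Take $C=\sqrt{24C_0}+2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bdiff}]
If $\|\cdot\|\le cp$ with $c\ge1$, the theorem for the norm $p$ and $\varepsilon/c$ implies the theorem for $\|\cdot\|$ and $\varepsilon$. So we assume $\|\cdot\|=p$. Let $f$ be $L$-Lipschitz, $L>0$.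

\medskip\noindent\emph{Constants.} Put $\Lambda=L(\|h_0\|+2)+1$ and $C_1=C\sqrt{2\Lambda}+3$. Fix $\kappa_0\ge2\Lambda$ so large that $\alpha_0=\sqrt{2\Lambda/\kappa_0}\le1$ satisfies $L\alpha_0<\varepsilon$. Put $c_*=2\kappa_0\alpha_0+4$. For $n\ge1$ let $\kappa_n=2^{-n}$, and choose $\varepsilon_n\in(0,1]$ so small that $\alpha_n=\sqrt{\varepsilon_n/\kappa_n}$ satisfies $(L+c_*)\alpha_n\le2^{-n-2}$. Then $\alpha_n\to0$ and $\varepsilon_n\to0$.

\medskip\noindent\emph{Competing pairs.} Let $\mathcal D$ be the set of $(y,v)\in F\times F$ such that $f'(y;v)$ exists, and let $I_y(t;v)=f(y+tv)-f(y)$. We construct $(x_n,e_n)\in\mathcal D$ and radii $d_n>0$, starting from $(x_0,e_0)=(z,h_0)$ and $d_0=\varepsilon$. A single penalty would not make the directions converge, so a new term is added at each step: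
\[
\varphi_n(v)=\sum_{k\le n}\kappa_k\|v-e_k\|^2,\qquad\Psi_n(y,v)=f'(y;v)-\varphi_n(v),\qquad m_n=\Psi_n(x_n,e_n).
\]
Thus $\Psi_0\ge\Psi_1\ge\cdots$ and $m_0=f'(z;h_0)$. For $n\ge1$ let $\mathcal D_n$ be the set of $(y,v)\in\mathcal D$ with
\begin{enumerate}
\item[(D1)] $\|y-x_n\|<d_n$,
\item[(D2)] $\Psi_n(y,v)\ge m_n$,
\item[(D3)] $|I_y(t;e_n)-I_{x_n}(t;e_n)|<\bigl(2^{-n}+C_1\sqrt{\Psi_n(y,v)-m_n}\bigr)|t|$ for $0<|t|\le1$,
\end{enumerate}
and let $\mathcal D_0$ be defined by (D1) and (D2) alone. Note that $(x_n,e_n)\in\mathcal D_n$. The first penalty term gives the bounds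
\begin{equation}\label{eq:apriori}
\|v-h_0\|\le\alpha_0,\qquad f'(y;v)-m_0\le2\Lambda\qquad\text{if }(y,v)\in\mathcal D,\ \Psi_0(y,v)\ge m_0 .
\end{equation}
Indeed, with $w=\|v-h_0\|$ we have $\kappa_0w^2\le f'(y;v)-m_0\le L\|v\|+L\|h_0\|\le2L\|h_0\|+Lw$. If $w>1$, division by $w$ gives $\kappa_0<2L\|h_0\|+L<2\Lambda$, which is false. So $w\le1$, and $\kappa_0w^2\le f'(y;v)-m_0\le2L\|h_0\|+L<2\Lambda$.

\medskip\noindent\emph{The recursion.} Suppose that the construction has reached stage $n$ with $\mathcal D_n\subseteq\dots\subseteq\mathcal D_0$. By \eqref{eq:apriori}, $\Psi_n$ is bounded above on $\mathcal D_n$. Choose $(x_{n+1},e_{n+1})\in\mathcal D_n$ with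
\[
\Psi_n(x_{n+1},e_{n+1})\ge\sup_{\mathcal D_n}\Psi_n-\varepsilon_{n+1}.
\]
The new penalty term vanishes at $e_{n+1}$, so $m_{n+1}=\Psi_n(x_{n+1},e_{n+1})\ge m_n$ by (D2). If $n\ge1$ and $(y,v)\in\mathcal D_n\subseteq\mathcal D_{n-1}$, the choice made at the previous stage gives $m_n\le\Psi_n(y,v)=\Psi_{n-1}(y,v)-\kappa_n\|v-e_n\|^2\le m_n+\varepsilon_n-\kappa_n\|v-e_n\|^2$. Hence
\begin{equation}\label{eq:near}
\Psi_n(y,v)-m_n\le\varepsilon_n,\qquad\|v-e_n\|\le\alpha_n\qquad\bigl((y,v)\in\mathcal D_n,\ n\ge1\bigr).
\end{equation}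
We take $0<d_{n+1}\le\frac12(d_n-\|x_{n+1}-x_n\|)$ and show that $\mathcal D_{n+1}\subseteq\mathcal D_n$ if $d_{n+1}$ is small enough. Let $(y,v)\in\mathcal D_{n+1}$. Then $\|y-x_n\|<d_{n+1}+\|x_{n+1}-x_n\|<d_n$ and $\Psi_n(y,v)\ge\Psi_{n+1}(y,v)\ge m_{n+1}\ge m_n$. This proves (D1) and (D2) at level $n$, and settles the case $n=0$. Let $n\ge1$; we prove (D3) at level $n$. Put
\[
\Delta'=\Psi_{n+1}(y,v)-m_{n+1}\ge0,\qquad\Delta''=m_{n+1}-m_n\ge0,\qquad\Delta=\Psi_n(y,v)-m_n\ge\Delta'+\Delta''.
\]
Since $\Psi_0(y,v)\ge\Psi_n(y,v)\ge m_n\ge m_0$, \eqref{eq:apriori} gives $\Delta'+\Delta''\le f'(y;v)-m_0\le2\Lambda$. On $[0,2\Lambda]$ the square root grows with slope at least $1/(2\sqrt{2\Lambda})$, and $C_1\ge2\sqrt{2\Lambda}$; this lets the square root absorb the change of slope from one pair to the next: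
\begin{equation}\label{eq:sqrt}
C_1\sqrt{\Delta'}+\Delta''\le C_1\sqrt{\Delta'+\Delta''}\le C_1\sqrt\Delta .
\end{equation}
All $(x_k,e_k)$, $k\le n+1$, lie in $\mathcal D_0$, so $\|e_k-e_0\|\le\alpha_0\le1$ and $\|e_i-e_k\|\le2$. With $\|e_{n+1}-e_n\|\le\alpha_n$ from \eqref{eq:near},
\[
|\varphi_n(e_{n+1})-\varphi_n(e_n)|\le\sum_{k\le n}\kappa_k\,\alpha_n\bigl(\|e_{n+1}-e_k\|+\|e_n-e_k\|\bigr)\le\Bigl(2\kappa_0\alpha_0+4\sum_{k\ge1}\kappa_k\Bigr)\alpha_n=c_*\alpha_n .
\]
Since $f'(x_{n+1};e_{n+1})-f'(x_n;e_n)=\Delta''+\varphi_n(e_{n+1})-\varphi_n(e_n)$, these two derivatives differ by at most $\Delta''+c_*\alpha_n$.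

Choose $\sigma_n\in(0,1)$, independent of $(y,v)$, with $|I_{x_i}(t;e_i)-tf'(x_i;e_i)|\le2^{-n-3}|t|$ for $|t|\le\sigma_n$ and $i=n,n+1$. For $0<|t|\le\sigma_n$ pass from $I_y(t;e_n)$ to $I_{x_n}(t;e_n)$ through $I_y(t;e_{n+1})$, $I_{x_{n+1}}(t;e_{n+1})$, $tf'(x_{n+1};e_{n+1})$ and $tf'(x_n;e_n)$. Using (D3) at level $n+1$ in the second step,
\begin{align*}
|I_y(t;e_n)-I_{x_n}(t;e_n)|&<|t|\bigl[L\alpha_n+2^{-n-1}+C_1\sqrt{\Delta'}+2^{-n-3}+\Delta''+c_*\alpha_n+2^{-n-3}\bigr]\\
&\le|t|\bigl[2^{-n}+C_1\sqrt\Delta\bigr]
\end{align*}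
by \eqref{eq:sqrt} and $(L+c_*)\alpha_n\le2^{-n-2}$. For $\sigma_n\le|t|\le1$ we use that $(x_{n+1},e_{n+1})$ satisfies (D3) at level $n$ with strict inequality. Both sides are continuous in $t$, so by compactness there is $\zeta_n>0$ with $|I_{x_{n+1}}(t;e_n)-I_{x_n}(t;e_n)|\le(2^{-n}+C_1\sqrt{\Delta''})|t|-\zeta_n$ on this range. Require $2Ld_{n+1}<\zeta_n$. Then $|I_y(t;e_n)-I_{x_{n+1}}(t;e_n)|\le2L\|y-x_{n+1}\|<\zeta_n$, and (D3) follows as $\Delta''\le\Delta$. The recursion is complete.

\medskip\noindent\emph{The limit pair.} For $k\ge n$ we have $(x_k,e_k)\in\mathcal D_n$, and $d_{n+1}\le d_n/2$. So $x_n\to x$, and $\|x-x_n\|\le d_{n+1}+\|x_{n+1}-x_n\|<d_n$; in particular $\|x-z\|<\varepsilon$. By \eqref{eq:apriori} and \eqref{eq:near}, $e_n\to e$ with $\|e-e_n\|\le\alpha_n$ for all $n\ge0$. Apply (D3) and \eqref{eq:near} to $(x_k,e_k)\in\mathcal D_n$ and let $k\to\infty$: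
\begin{equation}\label{eq:limit}
|I_x(t;e_n)-I_{x_n}(t;e_n)|\le\bigl(2^{-n}+C_1\sqrt{\varepsilon_n}\bigr)|t|\qquad(|t|\le1,\ n\ge1).
\end{equation}
Hence the upper and lower limits of $I_x(t;e)/t$ as $t\to0$ both lie within $L\alpha_n+2^{-n}+C_1\sqrt{\varepsilon_n}$ of $f'(x_n;e_n)$. This bound tends to $0$, so $f'(x;e)$ exists and equals $\lim f'(x_n;e_n)$. Let $\varphi(v)=\sum_{k\ge0}\kappa_k\|v-e_k\|^2$, which is finite as $(e_k)$ is bounded, and $\Psi(y,v)=f'(y;v)-\varphi(v)\le\Psi_n(y,v)$. The terms of $\varphi_n(e_n)$ are at most $4\kappa_k$ and converge to those of $\varphi(e)$, so $\varphi_n(e_n)\to\varphi(e)$ and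
\begin{equation}\label{eq:mono}
m_n\uparrow\Psi(x,e).
\end{equation}

The function $\varphi$ is $\mathcal B$-differentiable at $e$. Let $a=e-e_k$. If $a\ne0$ and $a^*$ is the derivative of the norm at $a$, then $\|a^*\|\le1$ and
\[
\frac{\|a+\tau b\|^2-\|a\|^2}{\tau}=\frac{\|a+\tau b\|-\|a\|}{\tau}\bigl(\|a+\tau b\|+\|a\|\bigr)\to2\|a\|\,a^*(b)
\]
uniformly on each $B\in\mathcal B$, because $B$ is bounded. If $a=0$ the quotient is $\tau\|b\|^2$, which tends to $0$ uniformly on $B$. For $|\tau|\le1$ the quotient is bounded by $\|b\|(2\|a\|+\|b\|)$ with $\|a\|\le2$, and $\sum\kappa_k<\infty$, so the series may be differentiated term by term, uniformly on $B$. Let $x^*\in F^*$ be the derivative of $\varphi$ at $e$.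

\medskip\noindent\emph{$f$ is $\mathcal B$-differentiable at $x$ with derivative $x^*$.} Otherwise there are $B\in\mathcal B$, $\xi>0$, $b_j\in B$ and $0\ne\tau_j\to0$ with $|f(x+\tau_jb_j)-f(x)-\tau_jx^*(b_j)|>\xi|\tau_j|$. Let $\Theta=\sup_{b\in B}\|b\|$. Fix $s\in(0,1]$ with
\begin{equation}\label{eq:s}
|\varphi(e\pm sb)-\varphi(e)\mp sx^*(b)|\le\frac{\xi s}{64}\quad(b\in B),\qquad s(L+\|x^*\|)\Theta\le\min\Bigl\{1,\frac18\sqrt{\xi s}\Bigr\},
\end{equation}
and then $n\ge1$ with $2L\alpha_n+C_1\sqrt{\varepsilon_n}<\frac18\sqrt{\xi s}$ and $\varepsilon_n<\xi s/64$. Put $r_j=|\tau_j|/s$ and define the broken line and the functions along it by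
\[
\chi_j(t)=\tau_j(1-|t|/r_j)^+,\quad\gamma_j(t)=x+te+\chi_j(t)b_j,\quad\Phi_j=f\circ\gamma_j-x^*(b_j)\chi_j,\quad\psi(t)=f(x+te).
\]
The function $\chi_j$ is $s$-Lipschitz and $\|e\|\le\|h_0\|+1$, so $\Phi_j$ has Lipschitz constant at most $L\|e\|+s(L+\|x^*\|)\Theta\le\Lambda$, and $\psi$ is $\Lambda$-Lipschitz. Moreover $\Phi_j=\psi$ off $(-r_j,r_j)$, $\psi'(0)=f'(x;e)$ and $|\Phi_j(0)-\psi(0)|>\xi|\tau_j|=\xi sr_j$. Let $t_*$ be given by Lemma~\ref{lem:line} for $\psi$, $\Lambda$ and $\beta=\xi s$. Fix $j$ with $r_j<t_*$ and $r_j\|e\|+|\tau_j|\Theta<d_n-\|x-x_n\|$. The lemma gives $u$ with $0<|u|<r_j$ and $\rho=\Phi_j'(u)-f'(x;e)\ge\xi s/32$. Let $y=\gamma_j(u)$; then $\|y-x_n\|<d_n$. As $u\ne0$, $\chi_j$ is affine near $u$ with slope $\varsigma=\pm s$, so $\gamma_j(u+t)=y+tv$ for small $t$, where $v=e+\varsigma b_j$. Hence $f'(y;v)=\Phi_j'(u)+\varsigma x^*(b_j)$ exists, and by \eqref{eq:s}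
\[
\Delta:=\Psi(y,v)-\Psi(x,e)=\rho-\bigl[\varphi(e+\varsigma b_j)-\varphi(e)-\varsigma x^*(b_j)\bigr]\ge\rho-\frac{\xi s}{64}\ge\frac\rho2\ge\frac{\xi s}{64}.
\]
So $(y,v)$ beats $(x,e)$; we show that it was allowed to compete at stage $n$. For $t\in\mathbb R$ we have $\|\gamma_j(u+t)-(y+te)\|\le s\Theta|t|$ and $|x^*(b_j)|\,|\chi_j(u+t)-\chi_j(u)|\le s\|x^*\|\Theta|t|$. The increment estimate of Lemma~\ref{lem:line}, with $\rho\le2\Delta$ and $\frac18\sqrt{\xi s}\le\sqrt\Delta$, gives
\[
|I_y(t;e)-I_x(t;e)|\le\bigl[C\sqrt{\Lambda\rho}+s(L+\|x^*\|)\Theta\bigr]|t|\le\bigl(C\sqrt{2\Lambda}+1\bigr)\sqrt\Delta\,|t|=(C_1-2)\sqrt\Delta\,|t|.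
\]
By $\Psi_n\ge\Psi$ and \eqref{eq:mono}, $\Delta_n:=\Psi_n(y,v)-m_n\ge\Delta>0$, which is (D2). Passing through $I_y(t;e)$, $I_x(t;e)$, $I_x(t;e_n)$ and using \eqref{eq:limit}, we get for $0<|t|\le1$
\[
|I_y(t;e_n)-I_{x_n}(t;e_n)|\le|t|\bigl[2L\alpha_n+(C_1-2)\sqrt\Delta+2^{-n}+C_1\sqrt{\varepsilon_n}\bigr]<|t|\bigl[2^{-n}+C_1\sqrt{\Delta_n}\bigr].
\]
So $(y,v)\in\mathcal D_n$, and \eqref{eq:near} gives $\Delta\le\Delta_n\le\varepsilon_n<\xi s/64\le\Delta$, a contradiction.

\medskip\noindent\emph{The estimate.} Since singletons belong to $\mathcal B$, $x^*$ is the G\^ateaux derivative of $f$ at $x$. So $\|x^*\|\le L$ and $x^*(e)=f'(x;e)\ge\Psi(x,e)\ge m_0=f'(z;h_0)$. Therefore $x^*(h_0)\ge f'(z;h_0)-L\|e-h_0\|\ge f'(z;h_0)-L\alpha_0>f'(z;h_0)-\varepsilon$.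
\end{proof}

\section{Co-stationary $A$: the Preiss property}\label{sec:costat}

Let $\omega_1\setminus A$ be stationary, $E=E_A$, $U\subseteq E$ open and $f:U\to\mathbb R$ locally Lipschitz.

\subsection{Reduction to one point and one direction}

\begin{proposition}\label{prop:point}
Let $x_0\in U$, $h_0\in E$, $\varepsilon_0>0$ and $\lambda<f^\circ(x_0;h_0)$. There is $x\in U\cap B(x_0,\varepsilon_0)$ at which $f$ is G\^ateaux differentiable with $\langle\nabla f(x),h_0\rangle>\lambda$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1) from Proposition~\ref{prop:point}]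
Let $D$ be the set of all points of G\^ateaux differentiability of $f$. It is dense in $U$, by the proposition with $h_0=0$ and $\lambda=-1$. Fix $x\in U$ and let $C_\varepsilon$ be the hull in \eqref{eq:preiss}. For $h\in E$ and small $\varepsilon>0$ let $a_\varepsilon$ be the supremum of $(f(y+\tau h)-f(y))/\tau$ over $y\in B(x,\varepsilon)$, $0<\tau<\varepsilon$; then $a_\varepsilon\downarrow f^\circ(x;h)$ as $\varepsilon\downarrow 0$. Every $y\in D\cap B(x,\varepsilon)$ satisfies $\langle\nabla f(y),h\rangle\le a_\varepsilon$, so $C_\varepsilon$ lies in the weak$^*$ closed half-space $\{x^*:\langle x^*,h\rangle\le a_\varepsilon\}$. Hence $\bigcap_\varepsilon C_\varepsilon\subseteq\partial f(x)$. Conversely, let $x^*\in\partial f(x)$ and suppose $x^*\notin C_\varepsilon$. The weak$^*$ continuous functionals on $E^*$ are the evaluations at points of $E$, so the Hahn--Banach theorem gives $h\in E$ with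
\[
\lambda:=\sup_{y\in D\cap B(x,\varepsilon)}\langle\nabla f(y),h\rangle<\langle x^*,h\rangle\le f^\circ(x;h),
\]
which contradicts the proposition for $x_0=x$, $h_0=h$, $\varepsilon_0=\varepsilon$.
\end{proof}

The rest of the section proves Proposition~\ref{prop:point}. Increasing $\lambda$, we take it rational. Fix $L>0$ and a rational $\rho\in(0,\varepsilon_0)$ such that $B(x_0,3\rho)\subseteq U$ and $f$ is $L$-Lipschitz on $B(x_0,3\rho)$. By (M4) fix a countable $M\prec H(\theta)$ containing $A$, $T$, $E$, $(x_t)_{t\in T}$, $U$, $f$, $x_0$, $h_0$ with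
\[
\delta=M\cap\omega_1\notin A .
\]

\subsection{Antichains in $M$ and the subspace $F$}

Let $S=T\cap M$ and let $\mathcal R$ be the countable set of antichains of $T$ that belong to $M$. If $t\in S$, then $t\subseteq M$ by (M2), so $t\cap(\gamma+1)\in M$ for $\gamma\in t$; by \eqref{eq:pred}, $S$ is downward closed in $T$.

\begin{lemma}\label{lem:anti}
For every $t\in T\setminus M$ there are $R\in\mathcal R$ and $r\in R\setminus M$ with $r\le t$.
\end{lemma}

\begin{proof}
For a node $u$ the set $u^-=u\setminus\{\max u\}$ is closed, since $\max u$ is isolated. Put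
\[
R_*=\{u\in T:u^-=\emptyset\},\qquad R_\gamma=\{u\in T:u^-\ne\emptyset,\ \max u^-=\gamma\}\quad(\gamma\in A).
\]
These are antichains. Indeed, if $u<u'$ then $u\subseteq(u')^-$, so $u'\notin R_*$, and if also $u^-\ne\emptyset$ then $\max(u')^-\ge\max u>\max u^-$. Moreover $R_*\in M$, and $R_\gamma\in M$ whenever $\gamma\in A\cap M$.

Let $r$ be the first predecessor of $t$ outside $M$: $r=t\cap(\gamma_0+1)$, where $\gamma_0$ is the least isolated point $\gamma$ of $t$ with $t\cap(\gamma+1)\notin M$. If $r^-=\emptyset$, take $R=R_*$. Otherwise let $\gamma_1=\max r^-\in A$, so $\gamma_1<\gamma_0$. Every isolated point $\gamma<\gamma_0$ of $t$ is the maximum of $t\cap(\gamma+1)\in M$, so $\gamma<\delta$. If $\gamma_1$ is isolated in $t$, this gives $\gamma_1<\delta$. If $\gamma_1$ is a limit point of $t$, then for each $\beta<\gamma_1$ the least element of $t$ above $\beta$ is an isolated point of $t$ below $\gamma_1$, so $\beta<\delta$; hence $\gamma_1\le\delta$, and $\gamma_1\ne\delta$ because $\gamma_1\in A$ and $\delta\notin A$. In both cases $\gamma_1\in M$,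 and $r\in R_{\gamma_1}\in\mathcal R$.
\end{proof}

\begin{remark}\label{rem:fail}
This is the only use of $\delta\notin A$, and the lemma fails whenever $\delta\in A$. In that case $A$ is unbounded, since otherwise $\sup A\in M$ and $\sup A<\delta$. Enumerate $\mathcal R=\{R^1,R^2,\dots\}$, let $\delta_n\uparrow\delta$, and build $t_0<t_1<\cdots$ in $S$ with $\max t_n>\delta_n$ as follows: if some element of $R^n$ extends $t_{n-1}$, then one in $M$ does, and we take $t_n$ strictly above it. Let $w$ be a node given by Lemma~\ref{lem:extend}(a) for the path generated by the $t_n$. Then $w\notin M$, all proper predecessors of $w$ lie in $M$, and $w\notin R^n$ for all $n$, because either $w$ lies strictly above an element of $R^n$ or no element of $R^n$ extends $t_{n-1}$.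
\end{remark}

Let $F$ be the closed linear span of $\{1\}\cup\{x_t:t\in S\}$, and $K_S=\{s\in K:s\subseteq S\}$, a closed subset of $K$ that is metrizable since $S$ is countable. As $S$ is downward closed, $\pi(s)=s\cap S$ is a path, and $\pi$ is a continuous retraction of $K$ onto $K_S$ with $x_t\circ\pi=x_t$ for $t\in S$. The isometry $g\mapsto g\circ\pi$ of $C(K_S)$ into $E$ sends $x_t|_{K_S}$ to $x_t$, and by the Stone--Weierstrass theorem on $K_S$ its range is $F$. Its inverse is the restriction to $K_S$. We identify $F$ with $C(K_S)$ and $F^*$ with the measures on $K_S$, and write $|\mu|(V_t)$ for $|\mu|(V_t\cap K_S)$. The rational simple functions with nodes in $S$ are dense in $F$ and belong to $M$. Also $E\cap M\subseteq F$: for $w\in E\cap M$ and $n\ge1$, (M1) gives a rational simple function with nodes in $M$ within $1/n$ of $w$. In particular $x_0,h_0\in F$.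

The family $\mathcal B$ consists of the sequences to which a simple direction can reflect. Let $\mathcal B$ be the family of all sets $B=\{b_l:l\in\mathbb N\}\subseteq F$ of the form
\begin{equation}\label{eq:B}
b_l=g+\sum_{i=1}^kq_ix_{t_{i,l}},
\end{equation}
where $g\in F$, $k\ge0$, $q_i\in\mathbb R$, $t_{i,l}\in S$, and there are $R_i\in\mathcal R$ and $r_{i,l}\in R_i\cap S$ with $r_{i,l}\le t_{i,l}$ and $l\mapsto r_{i,l}$ injective for each $i$. These sets are bounded, and $k=0$ gives the singletons.

\subsection{A $\mathcal B$-differentiable norm on $F$}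

A norm is $\mathcal B$-differentiable at $e$ once the functionals that norm points near $e$ converge uniformly on the sets of $\mathcal B$. Weak$^*$ convergence, which a quadratic term in the dual norm provides, is not sufficient. For distinct $\alpha_k\in A\cap\delta$ let $\mu_k$ be the point mass at the path $\{\{\alpha_k\}\}$. These paths converge to the empty path, so $\mu_k$ tends weak$^*$ to the point mass $\mu$ at $\emptyset$, yet $(\mu_k-\mu)(x_{\{\alpha_k\}})=1$. Mass has escaped from the open set $\bigcup_{r\in R_*}V_r$. We make the dual norm see this mass, which is possible because only countably many antichains are involved.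

For $R\in\mathcal R$ let $O_R=\bigcup_{r\in R\cap S}(V_r\cap K_S)$, a countable disjoint union of clopen subsets of $K_S$. Then $|\mu|(O_R)=\sum_{r\in R\cap S}|\mu|(V_r)$ is a weak$^*$ lsc seminorm by (N3). Enumerate $\mathcal R=\{R^1,R^2,\dots\}$, with repetitions if necessary, let $(g_j)$ be dense in the unit ball of $F$, and put
\[
N(\mu)=\|\mu\|+\sum_{i\ge1}2^{-i}|\mu|(O_{R^i}),\qquad|\mu|_*^2=N(\mu)^2+\sum_{j\ge1}2^{-j}\mu(g_j)^2 .
\]
Then $\|\mu\|\le|\mu|_*\le\sqrt5\,\|\mu\|$ and $|\cdot|_*$ is weak$^*$ lsc, so by (N1) it is dual to an equivalent norm $p$ on $F$.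

\begin{lemma}\label{lem:smooth}
The norm $p$ is $\mathcal B$-differentiable at every $e\in F\setminus\{0\}$.
\end{lemma}

\begin{proof}
Let $|\mu|_*=1$, $\mu(e)=p(e)$; we show that $\mu$ is the derivative. Let $B\in\mathcal B$ be as in \eqref{eq:B}, $b_k'\in B$, $0\ne\tau_k\to0$, and let $|\mu_k|_*=1$ with $\mu_k(e+\tau_kb_k')=p(e+\tau_kb_k')$. From $\mu\le p$ and $\mu_k\le p$,
\[
\tau_k\mu(b_k')\le p(e+\tau_kb_k')-p(e)\le\tau_k\mu_k(b_k'),
\]
so it suffices to prove $\sup_{b\in B}|(\mu_k-\mu)(b)|\to0$.

We have $\mu_k(e)=p(e+\tau_kb_k')-\tau_k\mu_k(b_k')\to p(e)$, so $2\ge|\mu_k+\mu|_*\ge(\mu_k+\mu)(e)/p(e)\to2$. By (N2),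
\[
(N(\mu_k)-N(\mu))^2+\sum_j2^{-j}\bigl((\mu_k-\mu)(g_j)\bigr)^2\le4-|\mu_k+\mu|_*^2\to0 .
\]
Thus $N(\mu_k)\to N(\mu)$, and $\mu_k\to\mu$ weak$^*$ since $(\mu_k)$ is bounded. Fix $i$ and write $N=a+a'$ with $a(\nu)=2^{-i}|\nu|(O_{R^i})$. Both $a$ and $a'$ are weak$^*$ lsc, so $a(\mu)\le\liminf a(\mu_k)\le\limsup a(\mu_k)\le N(\mu)-\liminf a'(\mu_k)\le a(\mu)$. Hence $|\mu_k|(O_R)\to|\mu|(O_R)$ for every $R\in\mathcal R$.

Let $\eta>0$. For $i\le k_B$, where $k_B$ is the number of terms in \eqref{eq:B}, choose a finite $Q_i\subseteq R_i\cap S$ such that the clopen set $W_i=\bigcup_{r\in Q_i}V_r$ satisfies $|\mu|(O_{R_i}\setminus W_i)<\eta$. By (N3), $\liminf_k|\mu_k|(W_i)\ge|\mu|(W_i)$, so $\limsup_k|\mu_k|(O_{R_i}\setminus W_i)\le|\mu|(O_{R_i})-|\mu|(W_i)<\eta$. By injectivity, for all but finitely many $l$ we have $r_{i,l}\notin Q_i$ for all $i$. For such $l$, $V_{t_{i,l}}\cap K_S\subseteq V_{r_{i,l}}\cap K_S\subseteq O_{R_i}\setminus W_i$ as $R_i$ is an antichain, and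
\[
|(\mu_k-\mu)(b_l)|\le|(\mu_k-\mu)(g)|+\sum_i|q_i|\,(|\mu_k|+|\mu|)(O_{R_i}\setminus W_i).
\]
The finitely many remaining $b_l$ are handled by weak$^*$ convergence. So $\limsup_k\sup_{b\in B}|(\mu_k-\mu)(b)|\le2\eta\sum_i|q_i|$, and $\eta$ was arbitrary.
\end{proof}

\subsection{The point $x$}

Since $f^\circ(x_0;h_0)>\lambda$, there are $y\in E$ and $\tau_0>0$ with $y,\,y+\tau_0h_0\in B(x_0,\rho/2)$ and $f(y+\tau_0h_0)-f(y)>\lambda\tau_0$. All parameters of this statement are in $M$, so we take $y\in E\cap M\subseteq F$: the subspace $F$ sees the large slope. The Lipschitz function $\tau\mapsto f(y+\tau h_0)$ on $[0,\tau_0]$ is the integral of its derivative, so there is $z=y+\tau h_0$, $0<\tau<\tau_0$, with $f'(z;h_0)>\lambda$, and $z\in F\cap B(x_0,\rho/2)$. Extend the restriction of $f$ to $F\cap B(x_0,3\rho)$ to a Lipschitz function on $F$ by McShane's formula $w\mapsto\inf_{w'}(f(w')+L\|w-w'\|)$, and apply Theorem~\ref{thm:bdiff} with the norm $p$ and $\varepsilon=\min\{\rho/2,\,f'(z;h_0)-\lambda\}$. We obtain $x\in F\cap B(x_0,\rho)$ at which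 $f|_{F\cap U}$ is $\mathcal B$-differentiable with a derivative $\mu\in F^*$ such that $\mu(h_0)>\lambda$.

\subsection{Differentiability at $x$ in all directions of $E$}

Define $d\in E^*$ by $d(h)=\mu(h|_{K_S})$. Then $d=\mu$ on $F$, and $d(x_t)=0$ for $t\in T\setminus S$, since no path in $K_S$ contains $t$. We show that $\nabla f(x)=d$; as $d(h_0)=\mu(h_0)>\lambda$, this proves Proposition~\ref{prop:point}. Replacing a direction $h$ by $h'$ changes $\tau^{-1}(f(x+\tau h)-f(x))-d(h)$ by at most $(L+\|d\|)\|h-h'\|$ for small $\tau$, so it suffices to prove $f'(x;h)=d(h)$ for rational simple $h$. Write $h=g+\sum_{i=1}^kq_ix_{t_i}$ with $g\in M$ rational simple with nodes in $S$, $q_i\in\mathbb Q$ and $t_i\in T\setminus S$. Then $d(h)=\mu(g)$. If $k=0$ the claim is the differentiability of $f|_{F\cap U}$. Let $k\ge1$ and suppose that the claim fails. There are a rational $\eta>0$ and $0\ne\tau_l\to0$ with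
\[
|f(x+\tau_lh)-f(x)-\tau_l\mu(g)|>4\eta|\tau_l| .
\]
The condition is open in $\tau_l$, so we take the $\tau_l$ rational, and so small that $|\tau_l|(\|g\|+\sum_i|q_i|)<\rho$. To reflect this inequality we replace $x$ and $\mu(g)$, which need not lie in $M$, by elements of $M$. Choose $a\in\mathbb Q$ with $|a-\mu(g)|<\eta/2$, and rational simple $x_l$ with nodes in $S$ such that $\|x_l-x\|<\rho$ and $2L\|x_l-x\|\le\eta|\tau_l|/2$. If $b=g+\sum_iq_ix_{t_i'}$ with arbitrary nodes $t_i'$, then $\|\tau_lb\|<\rho$, the points $x,x_l,x+\tau_lb,x_l+\tau_lb$ lie in $B(x_0,3\rho)$, and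
\begin{equation}\label{eq:shift}
\bigl|[f(x_l+\tau_lb)-f(x_l)-\tau_la]-[f(x+\tau_lb)-f(x)-\tau_l\mu(g)]\bigr|\le\eta|\tau_l| .
\end{equation}
With $b=h$ this gives $|f(x_l+\tau_lh)-f(x_l)-\tau_la|>3\eta|\tau_l|$.

By Lemma~\ref{lem:anti} choose $R_i\in\mathcal R$ and $r_i\in R_i\setminus M$ with $r_i\le t_i$. We define $t_{i,l},r_{i,l}\in M$ by recursion on $l$. Let $Q_l=\{r_{i,l'}:i\le k,\ l'<l\}$, a finite subset and hence an element of $M$. Consider the statement:
\begin{quote}
there are $t_i'\in T$ and $r_i'\in R_i\setminus Q_l$ with $r_i'\le t_i'$ $(i\le k)$ such that $b=g+\sum_iq_ix_{t_i'}$ satisfies $x_l+\tau_lb\in U$ and $|f(x_l+\tau_lb)-f(x_l)-\tau_la|>3\eta|\tau_l|$.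
\end{quote}
It is witnessed by $t_i,r_i$, because $r_i\notin M\supseteq Q_l$, and its parameters lie in $M$. By (M1) it has witnesses $t_{i,l},r_{i,l}\in M$. Then $l\mapsto r_{i,l}$ is injective for each $i$, so the vectors $b_l=g+\sum_iq_ix_{t_{i,l}}$ form a set $B\in\mathcal B$, and by \eqref{eq:shift}
\[
|f(x+\tau_lb_l)-f(x)-\tau_l\mu(g)|>2\eta|\tau_l|\qquad\text{for all }l .
\]
On the other hand, $\tau_l^{-1}(f(x+\tau_lb_l)-f(x))-\mu(b_l)\to0$ by $\mathcal B$-differentiability, and
\[
|\mu(b_l)-\mu(g)|\le\sum_i|q_i|\,|\mu|(V_{r_{i,l}})\to0,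
\]
because for fixed $i$ the sets $V_{r_{i,l}}$, $l\in\mathbb N$, are pairwise disjoint and $|\mu|$ is finite. This contradiction proves Proposition~\ref{prop:point}, and with it Theorem~\ref{thm:main}(1). Corollary~\ref{cor:answer} follows from Theorem~\ref{thm:main} and Lemma~\ref{lem:bistat}.

\section{Classification of the spaces $E_A$}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}(a)]
Class (S) implies weak Asplund by Lemma~\ref{lem:convex}, and weak Asplund implies that $A$ is nonstationary by Theorem~\ref{thm:main}(2). Let $A$ be nonstationary and $C$ a club disjoint from $A$. We split $T$ into countably many antichains and use them to build a rotund dual norm.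

For $\gamma<\omega_1$ let $\lfloor\gamma\rfloor$ be the largest element of $C\cup\{0\}$ that is at most $\gamma$; it exists as $C$ is closed. Each fiber $J_c=\{\gamma:\lfloor\gamma\rfloor=c\}$ is bounded by the next element of $C$, so there is an injection $\iota_c:J_c\to\omega$. A node $t$ meets only finitely many fibers. Otherwise there are $\gamma_i\in t$ with $c_i=\lfloor\gamma_i\rfloor$ strictly increasing; then $c_i\le\gamma_i<c_{i+1}$, and $\sup\gamma_i=\sup c_i$ lies in $t\cap C\subseteq A\cap C=\emptyset$. Let $k(t)$ be the number of fibers met by $t$, and $\chi(t)=\bigl(k(t),\iota_{\lfloor\max t\rfloor}(\max t)\bigr)\in\omega\times\omega$. If $t\le t'$ and $\chi(t)=\chi(t')$, then $t$ and $t'$ meet the same fibers, so $\max t$ and $\max t'$ lie in the same fiber, the last one, and are equal by injectivity; thus $t=t'$. Hence $T$ is the disjoint union of antichains $T_n$, $n\ge1$.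

For $\mu\in E_A^*$ the sets $V_t$, $t\in T_n$, are disjoint, so $\sum_{t\in T_n}\mu(x_t)^2\le\bigl(\sum_{t\in T_n}|\mu|(V_t)\bigr)^2\le\|\mu\|^2$. Therefore
\[
|\mu|^2_{\mathrm r}=\|\mu\|^2+\mu(1)^2+\sum_{n\ge1}2^{-n}\sum_{t\in T_n}\mu(x_t)^2
\]
defines an equivalent weak$^*$ lsc norm on $E_A^*$, which is the dual of an equivalent norm on $E_A$ by (N1). If $|\mu|_{\mathrm r}=|\nu|_{\mathrm r}=|(\mu+\nu)/2|_{\mathrm r}$, then the expression $Q$ of (N2) vanishes, so $(\mu-\nu)(1)=0$ and $(\mu-\nu)(x_t)=0$ for all $t$, and $\mu=\nu$ by density of the simple functions. So the norm is rotund. A space with rotund dual norm is of class (S), and class (S) depends only on the weak$^*$ topology, which a renorming does not change.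
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(b)]
If $\omega_1\setminus A$ is stationary, $E_A$ is Preiss by Theorem~\ref{thm:main}(1). In a Preiss space continuous convex functions, being locally Lipschitz, are densely G\^ateaux differentiable. It remains to assume that $A$ contains a club $C$ and to find a continuous sublinear function that is nowhere G\^ateaux differentiable. The tree $T_C$ is downward closed in $T_A$, so $K'=K_C$ is the closed set of those paths of $T_A$ that are contained in $T_C$. Let $q'(h)=\max_{K'}h$. By Lemma~\ref{lem:max} it suffices to show that $h|_{K'}$ has at least two maximum points for every $h\in E_A$. Let $P$ be as in \eqref{eq:countable} and let $s\in K'$ be a maximum point. We find $s'\in K'$ with $s'\ne s$ and $s'\cap P=s\cap P$.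

If $s$ is uncountable, let $s'=\{t\in s:t\le p\text{ for some }p\in s\cap P\}$. This is a countable path contained in $s$, with the same trace on $P$. If $s=\emptyset$, let $s'=\{\{\alpha\}\}$ with $\alpha\in C$ and $\{\alpha\}\notin P$. If $s$ is countable and nonempty, then $\bigcup s$ is a bounded subset of $C$, and $\sup\bigcup s\in C$ since $C$ is closed. Lemma~\ref{lem:extend}(a), applied to $T_C$, gives uncountably many distinct nodes $w_\alpha$ with $s\cup\{w_\alpha\}\in K'$ and $w_\alpha\notin s$; take $s'=s\cup\{w_\alpha\}$ with $w_\alpha\notin P$.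
\end{proof}

\begin{thebibliography}{9}

\bibitem{MCU}
\emph{Minimal convex uscos and monotone operators on small sets},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak ezproxyberklee.\allowbreak flo.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak DE9E7DEF5F194CA84DDFA088849B9BD9/\allowbreak S0008414X00007847a.pdf/\allowbreak minimal-\allowbreak convex-\allowbreak uscos-\allowbreak and-\allowbreak monotone-\allowbreak operators-\allowbreak on-\allowbreak small-\allowbreak sets.pdf}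

\bibitem{Preiss}
Preiss, J. Funct. Anal. \textbf{91} (1990).

\end{thebibliography}
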